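\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Nonconvexity of the blowup set of a nonlinear heat equation}

\begin{abstract}
For the heat equation $u_t-\Delta u=f(u)$ on a bounded smooth domain with Dirichlet boundary condition and $f\in C^1(\mathbb R)$, let $\mathcal B\subset C_0(\Omega)$ be the set of initial values whose solution blows up in finite time. We show that $\mathcal B$ is convex only in the trivial cases $\mathcal B=\emptyset$ and $\mathcal B=C_0(\Omega)$; otherwise there are even two elements of $\mathcal B$ whose midpoint produces a global solution. The proof adds a rapid oscillation to an initial value just below the blowup threshold, at a place where that value is close to a constant $c$ such that, near $c$, the graph of $f$ lies above a parabola touching it at $c$. Diffusion erases the oscillation, but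 leaves behind a positive gain which, for both signs of the oscillation, carries the solution across the threshold. The same mechanism shows that, if $\mathcal B\ne\emptyset$ and there are two distinct ordered initial values with global solutions, then the set of all initial values with global solutions is convex if and only if $f$ is convex or concave.
\end{abstract}

\section{The question and the answer}

Let $\Omega\subset\mathbb R^N$, $N\ge1$, be a bounded smooth domain (open and connected), and let $C_0(\Omega)$ be the Banach space of continuous functions on $\overline\Omega$ that vanish on $\partial\Omega$, with the sup norm $\|\cdot\|$. For $f\in C^1(\mathbb R,\mathbb R)$ and $u_0\in C_0(\Omega)$ consider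
\begin{equation}\label{eq:heat}
u_t-\Delta u=f(u),\qquad u|_{\partial\Omega}=0,\qquad u(0)=u_0 .
\end{equation}
This problem is locally well-posed: there are a maximal time $0<T_{u_0}\le\infty$ and a unique solution $u\in C([0,T_{u_0}),C_0(\Omega))$, classical on $(0,T_{u_0})$, and either $T_{u_0}=\infty$, or $T_{u_0}<\infty$ and $\|u(t)\|\to\infty$ as $t\uparrow T_{u_0}$. We write $u(t;u_0)$ for the solution and split $C_0(\Omega)$ into
\[
\mathcal G=\{u_0:\ T_{u_0}=\infty\},\qquad \mathcal B=\{u_0:\ T_{u_0}<\infty\}.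
\]
The following question is posed in \cite{SP}: \emph{is there $f\in C^1(\mathbb R,\mathbb R)$ such that $\mathcal B\ne\emptyset$, $\mathcal B\ne C_0(\Omega)$ and $\mathcal B$ is convex?}

\medskip
\noindent\textbf{What one might expect.}
For $f(s)=|s|^\alpha s$, $\alpha>0$, the set $\mathcal B$ is not convex, for a cheap reason: $0\in\mathcal G$ is the midpoint of $\lambda\varphi$ and $-\lambda\varphi$, and both are in $\mathcal B$ if $\varphi\in C_0(\Omega)$, $\varphi\ge0$, $\varphi\not\equiv0$, and $\lambda$ is large. (Let $\varphi_1>0$ be the first Dirichlet eigenfunction, with eigenvalue $\lambda_1$ and $\int_\Omega\varphi_1=1$. The solution starting from $\lambda\varphi$ is nonnegative, and by Jensen's inequality $m(t)=\int_\Omega u\varphi_1$ satisfies $m'\ge-\lambda_1m+m^{1+\alpha}$. This excludes a global solution if $m(0)^\alpha>\lambda_1$. Since $f$ is odd, $-\lambda\varphi\in\mathcal B$ as well.)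

This obstruction comes from the coexistence of blowup to $+\infty$ and to $-\infty$, and it disappears for a one-sided nonlinearity such as $f(s)=(s^+)^{1+\alpha}$: for $\lambda$ large, $\lambda\varphi$ still blows up, by the same computation, but if $u_0\le0$ then $u(t;u_0)$ is the solution of the linear heat equation, which is global. For such an $f$ the set $\mathcal B$ is closed under increasing the initial value, and one could hope that it looks like a half-space. Without diffusion this is what happens: for the ordinary differential equation $y'=(y^+)^2$ on $\mathbb R$ the blowup set is the half-line $(0,\infty)$.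

There is, however, a tension. If averages of solutions were subsolutions, they would lie below the solution starting from the averaged initial value, and the blowup set would have a chance to be convex. But averages of solutions are subsolutions when $f$ is \emph{concave}, and a concave function grows at most linearly at $+\infty$, so it allows no blowup to $+\infty$. We shall see that this tension is decisive, and in a local form: it is enough that $f$ fails to be concave somewhere.

\medskip
\noindent\textbf{Results.}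
A solution that blows up is unbounded above, or unbounded below, or both. So we set
\[
\mathcal B_+=\Big\{u_0\in\mathcal B:\ \sup_{[0,T_{u_0})\times\Omega}u=+\infty\Big\},\qquad
\mathcal B_-=\Big\{u_0\in\mathcal B:\ \inf_{[0,T_{u_0})\times\Omega}u=-\infty\Big\},
\]
and $\mathcal B=\mathcal B_+\cup\mathcal B_-$ by the blowup alternative.

\begin{theorem}\label{thm:main}
Let $f\in C^1(\mathbb R)$.
\begin{enumerate}
\item[(i)] If $\mathcal B_+\ne\emptyset$ and $\mathcal B_+\ne C_0(\Omega)$, there are two elements of $\mathcal B_+$ whose midpoint is not in $\mathcal B_+$. The same holds for $\mathcal B_-$.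
\item[(ii)] If $\mathcal B\ne\emptyset$ and $\mathcal B\ne C_0(\Omega)$, there are two elements of $\mathcal B$ whose midpoint is in $\mathcal G$. Consequently $\mathcal B$ is convex if and only if $\mathcal B=\emptyset$ or $\mathcal B=C_0(\Omega)$.
\end{enumerate}
\end{theorem}

So the answer to the question is \emph{no}, for every bounded smooth domain. The method also yields a companion statement on the set of global initial values.

\begin{theorem}\label{thm:global}
Suppose that $\mathcal B\neq\emptyset$ and that $\mathcal G$ contains $g_1\le g_2$ with $g_1\not\equiv g_2$. (The second assumption holds automatically if $\mathcal G\ne\emptyset$ and only one of $\mathcal B_+$, $\mathcal B_-$ is nonempty.) Then $\mathcal G$ is convex if and only if $f$ is convex or $f$ is concave.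
\end{theorem}

The asymmetry between the two theorems is genuine: for $f(s)=(s^+)^{1+\alpha}$, $\alpha>0$, both sets are nonempty and $f$ is convex, so $\mathcal G$ is convex and $\mathcal B$ is not. We make no claim about the convexity of $\mathcal G$ when $\mathcal G$ contains no two distinct ordered elements; Theorem~\ref{thm:main} needs no such assumption.

\section{The mechanism on a circle}\label{sec:circle}

The main idea is visible, and can be carried out by hand, when the boundary is removed and the threshold is explicit. Consider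
\[
u_t-u_{xx}=u^2\quad\text{on the circle }\mathbb R/2\pi\mathbb Z .
\]
A constant initial value $a$ gives the solution of $y'=y^2$, $y(0)=a$: it is global for $a\le0$ and blows up for $a>0$. So $0$ is the threshold among constants. We claim that \emph{for every integer $n\ge9$ and $0<\delta<\frac1{25}n^{-2}$, both initial values $-\delta\pm\sin(nx)$ blow up, while their midpoint $-\delta$ is global.}

Since $-\sin(nx)=\sin(n(x+\pi/n))$, it suffices to treat $u_0=-\delta+\sin(nx)$. Let $\langle\cdot\rangle$ denote the average over the circle. As $u_t-u_{xx}\ge0$ and $u_0\ge-2$, we have $u\ge-2$; comparison with $1/(1-t)$, the solution of $Y'=Y^2$, $Y(0)=1$, gives $u\le2$ for $t\le\frac12$. So $u$ exists and $|u|\le2$ on $[0,\frac12]$. The coefficient $b=\langle\sqrt2\sin(nx)\,u\rangle$ satisfies $b(0)=1/\sqrt2$ and, by the Cauchy--Schwarz inequality, $b'=-n^2b+\langle\sqrt2\sin(nx)\,u^2\rangle\ge-n^2b-4$. Hence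
\[
b(t)\ \ge\ \tfrac1{\sqrt2}e^{-n^2t}-4n^{-2}\ \ge\ \tfrac1{\sqrt2\,e}-\tfrac4{81}\ >\ \tfrac15\qquad(0\le t\le n^{-2}).
\]
The mean $m=\langle u\rangle$ satisfies
\[
m'=\langle u^2\rangle=m^2+\langle(u-m)^2\rangle\ \ge\ m^2+b^2 ,
\]
because $\sqrt2\sin(nx)$ has mean zero and unit norm. Therefore $m(n^{-2})\ge-\delta+\frac1{25}n^{-2}>0$. From then on $m'\ge m^2$ with $m>0$, which forces blowup in finite time.

The oscillation has amplitude $1$, but it lives only for a time of order $n^{-2}$. To first order it has no effect on the mean; to second order it adds about $\frac12f''\int_0^\infty\langle w^2\rangle\,dt=\frac14n^{-2}$, where $f''=2$ and $w=e^{-n^2t}\sin(nx)$ is the free evolution of the oscillation. This gain does not depend on the sign of the oscillation, and its sign is the sign of $f''$.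

To carry this over to \eqref{eq:heat}, four difficulties must be met.
\begin{itemize}
\item $f$ is only $C^1$ and need not be convex. We find one value $c$ such that, near $c$, the graph of $f$ lies above a parabola touching it at $c$ (Lemma~\ref{lem:touch}), and oscillate around $c$.
\item We need a threshold initial value that is constant, equal to $c$, on a ball. The threshold is not explicit, so we build a segment of initial values, all equal to $c$ on the ball, that crosses it (Section~\ref{sec:plateau}).
\item Near the threshold nothing is known about the solution. So we argue by comparison only: the perturbed solution, started slightly \emph{below} the threshold, must lie above a solution started slightly \emph{above} it. The initial values are not ordered, since the oscillation changes sign; we compare at a later time $t_0$, fixed independently of $n$.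
\item The comparison at time $t_0$ must hold pointwise up to the boundary, where everything vanishes. Gains and losses must therefore all be measured against $d(x)=\operatorname{dist}(x,\partial\Omega)$.
\end{itemize}

\section{Tools}\label{sec:tools}

\subsection{The Dirichlet heat semigroup}

Let $S(t)=e^{t\Delta}$ be the heat semigroup with Dirichlet condition and $G(t,x,y)=G(t,y,x)$ its kernel. Solutions of \eqref{eq:heat} satisfy $u(t)=S(t)u_0+\int_0^tS(t-s)f(u(s))\,ds$. Throughout, $C$ denotes constants that may change from line to line. We use three groups of standard facts.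

\smallskip
\noindent\textbf{(H1)} $0\le G(t,x,y)\le(4\pi t)^{-N/2}e^{-|x-y|^2/4t}$, and $\|S(t)\varphi\|\le\|\varphi\|$.

\smallskip
\noindent\textbf{(H2)} For $0<t\le1$, with constants $C,C'>0$ (see \cite[Ch.~IV, \S16]{LSU}),
\[
|\nabla_xG|\le Ct^{-(N+1)/2}e^{-C'|x-y|^2/t},\qquad |\partial_tG|\le Ct^{-(N+2)/2}e^{-C'|x-y|^2/t}.
\]
Integrating the first bound in $y$ gives $\|\nabla S(t)\varphi\|\le Ct^{-1/2}\|\varphi\|$ for $\varphi\in L^\infty(\Omega)$. Since $S(t)\varphi=0$ on $\partial\Omega$, integration along the segment from $x$ to a nearest boundary point, which is contained in $\Omega$ up to its endpoint, yields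
\begin{equation}\label{eq:dbound}
|S(t)\varphi(x)|\le Ct^{-1/2}\,d(x)\,\|\varphi\|\qquad(0<t\le1).
\end{equation}
By (H1), $S(t/2)$ maps $L^1$ into $L^\infty$; writing $S(t)=S(t/2)S(t/2)$ we get, with $C_t$ depending on $t$,
\begin{equation}\label{eq:L1bound}
|S(t)\varphi(x)|\le C_t\,d(x)\,\|\varphi\|_{L^1}\qquad(0<t\le1).
\end{equation}
Integrating the second bound gives $\|\Delta S(t)\varphi\|=\|\partial_tS(t)\varphi\|\le Ct^{-1}\|\varphi\|$. For $\Phi\in C_c^\infty(\Omega)$, integration by parts and the symmetry of $G$ (so that $\Delta_yG=\partial_tG$) give $S(t)\Delta\Phi=\partial_tS(t)\Phi=\Delta S(t)\Phi$. Hence $S(t)\Delta^2\Phi=\Delta S(t)\Delta\Phi=\Delta S(t/2)\,[\Delta S(t/2)\Phi]$, and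
\begin{equation}\label{eq:bilap}
\|S(t)\Delta^2\Phi\|\le Ct^{-2}\|\Phi\|\qquad(0<t\le1).
\end{equation}

\smallskip
\noindent\textbf{(H3)} For $0<t_1<t_2$ and $K\subset\Omega$ compact there is $c_K>0$ such that
\[
G(t,x,y)\ge c_K\,d(x)\qquad\text{for } t\in[t_1,t_2],\ x\in\Omega,\ y\in K .
\]
Indeed, $G$ is smooth up to the boundary for $t>0$, positive in the connected set $\Omega$ by the strong maximum principle, and has nonzero normal derivative on $\partial\Omega$ by Hopf's lemma. So $G(t,x,y)/d(x)$ extends to a positive continuous function on the compact set $[t_1,t_2]\times\overline\Omega\times K$.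

\subsection{Linear comparison}

\begin{lemma}\label{lem:linear}
Let $a,F$ be bounded and measurable on $(0,t_0)\times\Omega$ with $|a|\le\Lambda$, let $y_0$ be bounded and measurable, and let $y$ be bounded and measurable with
\begin{equation}\label{eq:mild}
y(t)=S(t)y_0+\int_0^tS(t-s)[ay+F](s)\,ds\qquad(0\le t\le t_0).
\end{equation}
If $y_0\ge0$ and $F\ge0$, then $y\ge0$ and
\[
e^{-\Lambda t}S(t)y_0+\int_0^te^{-\Lambda(t-s)}S(t-s)F(s)\,ds\ \le\ y(t)\ \le\ e^{\Lambda t}S(t)y_0+\int_0^te^{\Lambda(t-s)}S(t-s)F(s)\,ds .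
\]
Without sign conditions, $|y(t)|\le e^{\Lambda t}S(t)|y_0|+\int_0^te^{\Lambda(t-s)}S(t-s)|F(s)|\,ds$.
\end{lemma}

\begin{proof}
We first show that, for every $\mu\in\mathbb R$,
\begin{equation}\label{eq:mu}
y(t)=e^{-\mu t}S(t)y_0+\int_0^te^{-\mu(t-s)}S(t-s)[(a+\mu)y+F](s)\,ds .
\end{equation}
Let $g=ay+F$. Inserting \eqref{eq:mild} for $y(s)$ and using Fubini's theorem,
\[
\int_0^t\mu e^{-\mu(t-s)}S(t-s)y(s)\,ds=(1-e^{-\mu t})S(t)y_0+\int_0^t\big(1-e^{-\mu(t-\sigma)}\big)S(t-\sigma)g(\sigma)\,d\sigma .
\]
Add $e^{-\mu t}S(t)y_0+\int_0^te^{-\mu(t-s)}S(t-s)g(s)\,ds$ to both sides. Then the left-hand side becomes the right-hand side of \eqref{eq:mu}, and the right-hand side becomes $y(t)$, by \eqref{eq:mild}.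

Take $\mu=\Lambda$. The unique bounded solution of \eqref{eq:mu} is the limit of the Picard iterates started at $0$. If $y_0,F\ge0$, all iterates are nonnegative because $a+\Lambda\ge0$. So $y\ge0$, and dropping the term $(a+\Lambda)y\ge0$ gives the lower bound. Taking $\mu=-\Lambda$ and dropping $(a-\Lambda)y\le0$ gives the upper bound. For the last claim, let $Y$ be the bounded solution of \eqref{eq:mild} with $|y_0|$, $|F|$ in place of $y_0$, $F$; it exists by Picard iteration. Then $Y+y$ and $Y-y$ solve \eqref{eq:mild} with nonnegative data, so $|y|\le Y$, and the upper bound applies to $Y$.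
\end{proof}

If $u,\tilde u$ are two bounded solutions of \eqref{eq:heat} on $[0,t_0]$, then $y=u-\tilde u$ satisfies \eqref{eq:mild} with $F=0$ and $a=\int_0^1f'(\tilde u+\sigma(u-\tilde u))\,d\sigma$. So $u_0\le v_0$ implies $u(t;u_0)\le u(t;v_0)$ as long as both exist. We also use the standard comparison principle with sub- and supersolutions.

To have uniform bounds on a definite time interval, for $R>0$ put
\[
A=\max_{|s|\le R+1}|f(s)|,\qquad \tau(R)=\min\Big\{1,\frac1{2(A+1)}\Big\} .
\]
If $\|u_0\|\le R$, then $\|u(t)\|\le R+tA$ as long as $\|u\|\le R+1$ on $[0,t]$. Since $\tau(R)A<1$, it follows that $T_{u_0}>\tau(R)$ and $\|u(t)\|\le R+1$ on $[0,\tau(R)]$. Lemma~\ref{lem:linear} gives: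

\begin{corollary}\label{cor:diff}
Let $\|u_0\|,\|\tilde u_0\|\le R$, $0<t\le\tau(R)$ and $\Lambda=\max_{|s|\le R+1}|f'(s)|$. Then
\[
|u(t;u_0)-u(t;\tilde u_0)|\le e^{\Lambda t}S(t)|u_0-\tilde u_0| ,
\]
and if $u_0\ge\tilde u_0$, then $u(t;u_0)-u(t;\tilde u_0)\ge e^{-\Lambda t}S(t)(u_0-\tilde u_0)$.
\end{corollary}

\subsection{Order structure of the blowup sets}

\noindent\textbf{Reflection.} If $u$ solves \eqref{eq:heat}, then $-u$ solves it with $\tilde f(s)=-f(-s)$ and initial value $-u_0$. This changes $\mathcal B_+,\mathcal B_-$ into $-\mathcal B_-,-\mathcal B_+$ and exchanges convex and concave nonlinearities. Also, $\tau(R)$ is the same for $f$ and $\tilde f$.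

\begin{lemma}\label{lem:order}
\begin{enumerate}
\item[(a)] For $0<t<T_{u_0}$: $u_0\in\mathcal B_\pm$ if and only if $u(t;u_0)\in\mathcal B_\pm$.
\item[(b)] If $u_0\in\mathcal B_+$ and $v_0\ge u_0$, then $v_0\in\mathcal B_+$. If $u_0\in\mathcal B_-$ and $v_0\le u_0$, then $v_0\in\mathcal B_-$.
\item[(c)] If $f$ is concave, then $\mathcal B_+=\emptyset$. If $f$ is convex, then $\mathcal B_-=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The solution starting from $u(t;u_0)$ is the time shift of $u$, and $u$ is bounded on $[0,t]$.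

(b) By reflection let $u_0\in\mathcal B_+$, let $v_0\ge u_0$, and let $u\le v$ be the solutions, with lifetimes $T_u<\infty$ and $T_v$. If $T_v>T_u$, then $v$ is bounded on $[0,T_u]$, so $u$ is bounded above, a contradiction. So $T_v\le T_u<\infty$. If $T_v<T_u$, then $v\ge u$ is bounded below on $[0,T_v)$, so $v$ is unbounded above by the blowup alternative. If $T_v=T_u$, then $\sup v\ge\sup u=\infty$.

(c) If $f$ is concave, then $f(s)\le f(0)+f'(0)s\le C(1+s)$ for $s\ge0$, where $C=1+|f(0)|+|f'(0)|$. The function $Y(t)=(1+\|u_0\|)e^{Ct}-1\ge0$ satisfies $Y'=C(1+Y)\ge f(Y)$. So $u\le Y$, and $u$ is bounded above on bounded time intervals. The convex case follows by reflection.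
\end{proof}

By (b), $\mathcal B_+$ is an up-set for the pointwise order. Hence every increasing segment that enters it does so at one threshold.

\begin{lemma}\label{lem:threshold}
Let $q\le p$ in $C_0(\Omega)$ with $q\notin\mathcal B_+$ and $p\in\mathcal B_+$, and let $\psi=p-q$. There is $\theta_*\in[0,1]$ such that $v_*=q+\theta_*\psi$ satisfies
\[
v_*+\epsilon\psi\in\mathcal B_+,\qquad v_*-\epsilon\psi\notin\mathcal B_+\qquad\text{for every }\epsilon>0 .
\]
\end{lemma}

\begin{proof}
As $\psi\ge0$, the set $\{\theta\in\mathbb R:\ q+\theta\psi\in\mathcal B_+\}$ is an up-set in $\mathbb R$. It contains $1$ but not $0$; let $\theta_*$ be its infimum.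
\end{proof}

Whether $v_*$ itself belongs to $\mathcal B_+$ is irrelevant below.

\section{The effect of a fast oscillation}\label{sec:oscillation}

If $f\in C^2$ is not concave, then $f''(c)>0$ for some $c$. The following lemma is the substitute for $f\in C^1$.

\begin{lemma}\label{lem:touch}
If $f\in C^1(\mathbb R)$ is not concave, there are $c\in\mathbb R$ and $\gamma,r>0$ with
\begin{equation}\label{eq:touch}
f(c+s)\ge f(c)+f'(c)s+\gamma s^2\qquad(|s|\le r).
\end{equation}
\end{lemma}

\begin{proof}
There are $\alpha<s_*<\beta$ with $f(s_*)<\ell(s_*)$, where $\ell$ is the affine function that agrees with $f$ at $\alpha$ and $\beta$. For small $\gamma>0$ the function $k(s)=f(s)-\ell(s)-\gamma(s-\alpha)(s-\beta)$ satisfies $k(\alpha)=k(\beta)=0>k(s_*)$, so it attains its minimum over $[\alpha,\beta]$ at some $c\in(\alpha,\beta)$. Since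
\[
(s-\alpha)(s-\beta)-(c-\alpha)(c-\beta)=(s-c)^2+(2c-\alpha-\beta)(s-c),
\]
the inequality $k(s)\ge k(c)$ reads $f(s)\ge f(c)+m(s-c)+\gamma(s-c)^2$ on $[\alpha,\beta]$ for some constant $m$, and $k'(c)=0$ gives $m=f'(c)$. Take $r=\min\{c-\alpha,\beta-c\}$.
\end{proof}

\begin{proposition}\label{prop:osc}
Let $f\in C^1(\mathbb R)$ satisfy \eqref{eq:touch}. Let $v_*,\psi\in C_0(\Omega)$ with $\psi\ge0$ and $v_*=c$ on a ball $B_\rho(x_0)$ with $\overline{B_\rho(x_0)}\subset\Omega$. Let $R\ge\|v_*\|+\|\psi\|+r$ and $0<t_0\le\tau(R)$. Then there are constants $\eta,C>0$ and, for all large $n$, functions $h_n\in C_c^\infty(\Omega)$ with $h_n\not\equiv0$ and $\|h_n\|\le r$ such that, with $\varepsilon_n=\eta n^{-2}$ and for both signs,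
\begin{align}
u(t_0;\,v_*-\varepsilon_n\psi\pm h_n)\ &\ge\ u(t_0;\,v_*+\varepsilon_n\psi),\label{eq:jump}\\
|u(t_0;\,v_*\pm h_n)-u(t_0;\,v_*)|\ &\le\ Cn^{-2}d(x).\label{eq:small}
\end{align}
\end{proposition}

Inequality \eqref{eq:jump} is the heart of the matter: adding $h_n$ \emph{or} $-h_n$ makes up for a move of size $2\varepsilon_n$ down the segment. Inequality \eqref{eq:small} is needed only for Theorem~\ref{thm:global}.

The plan of the proof is as follows. We compare the solution started from $v_*\pm h_n$ with the one started from $v_*$. The first-order effect of the oscillation is computed explicitly and is negligible at time $t_0$; the second-order effect is bounded below by a multiple of $n^{-2}d(x)$, thanks to \eqref{eq:touch}; all other effects are $o(n^{-2})\,d(x)$.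

\begin{proof}
Constants do not depend on $n$, nor on the sign in $\pm h_n$. Put $I=[-R-1-r,\,R+1+r]$ and $\Lambda=\max_I|f'|$, and let $\omega(\xi)=\sup\{|f'(a)-f'(b)|:a,b\in I,\ |a-b|\le\xi\}$, so that $\omega\le2\Lambda$ and $\omega(\xi)\to0$ as $\xi\to0$. Once $\varepsilon_n\le1$ and $\|h_n\|\le r$, all initial values in the statement have norm at most $R$, so their solutions exist and are bounded by $R+1$ on $[0,t_0]$; recall that $t_0\le1$. By \eqref{eq:dbound}, for every measurable $g:[0,t_0]\to[0,\infty)$,
\begin{equation}\label{eq:weight}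
\int_0^{t_0}g(s)\,(S(t_0-s)1)(x)\,ds\ \le\ C\,d(x)\Big[\int_0^{t_0/2}g\,ds+\sup_{[t_0/2,t_0]}g\Big],
\end{equation}
because $(t_0-s)^{-1/2}$ is bounded on $[0,t_0/2]$ and integrable on $[t_0/2,t_0]$.

\medskip
\noindent\textbf{Step 1: the oscillation and its free evolution.}
Let $\chi\in C_c^\infty(B_\rho(x_0))$, $0\le\chi\le1$, $\chi\not\equiv0$, and
\[
\Phi_n=\tfrac r2\,\chi(x)\sin(nx_1),\qquad h_n=n^{-4}\Delta^2\Phi_n .
\]
Expanding, $h_n=\frac r2\chi\sin(nx_1)+O(1/n)$ uniformly. So for large $n$ we have $\|h_n\|\le r$; moreover $\operatorname{supp}h_n\subset\operatorname{supp}\chi$, $\|\nabla h_n\|\le Cn$, and $\|h_n\|_{L^2}^2\ge c_1>0$ for large $n$, since $\int\chi^2\sin^2(nx_1)\,dx\to\frac12\int\chi^2\,dx$ by the Riemann--Lebesgue lemma. The bi-Laplacian makes $h_n$ decay quickly under $S(t)$, as (w1) shows.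

Let $h=h_n$ or $h=-h_n$, and $w(t)=S(t)h$. Let $\delta=\operatorname{dist}(\operatorname{supp}\chi,\mathbb R^N\setminus B_\rho(x_0))>0$.

\smallskip
(w1) \emph{Decay:} $|w|\le r$, and $\|w(s)\|\le C_1(1+n^2s)^{-2}$ for $0\le s\le1$. This combines $\|w(s)\|\le\|h\|\le r$ with $\|w(s)\|\le n^{-4}\,Cs^{-2}\|\Phi_n\|$, from \eqref{eq:bilap}. Hence $\int_0^1\|w\|\,ds\le C_1n^{-2}$. (With one Laplacian, that is, $h_n=n^{-2}\Delta\Phi_n$ up to sign, the same argument gives only the bound $C(1+n^2s)^{-1}$, whose integral is of order $n^{-2}\log n$. That is too much, since the gain we are after is of order $n^{-2}$.)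

\smallskip
(w2) \emph{Localization:} $|w(s,x)|\le2^{N/2}r\,e^{-\delta^2/8s}$ for $x\in\Omega\setminus B_\rho(x_0)$ and $s>0$. For $y\in\operatorname{supp}\chi$ we have $|x-y|\ge\delta$, so $e^{-|x-y|^2/4s}\le e^{-\delta^2/8s}e^{-|x-y|^2/8s}$; insert this in (H1) and integrate in $y$.

\smallskip
(w3) \emph{Size at $t_0$:} $|w(t_0,x)|=|S(t_0/2)w(t_0/2)(x)|\le Cn^{-4}d(x)$, by \eqref{eq:dbound} and (w1).

\smallskip
(w4) \emph{Energy:} there is $\kappa_0>0$ with
\[
\int_0^{n^{-2}}\!\!\int_{B_\rho(x_0)}w^2\,dx\,ds\ \ge\ \kappa_0n^{-2}\qquad\text{for large }n .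
\]
Let $\lambda_k$ be the Dirichlet eigenvalues and $\hat h_k$ the coefficients of $h$ in an orthonormal basis of eigenfunctions. Jensen's inequality with the weights $\hat h_k^2/\|h\|_{L^2}^2$ gives
\[
\|w(s)\|_{L^2}^2=\sum_ke^{-2\lambda_ks}\hat h_k^2\ \ge\ \|h\|_{L^2}^2\exp\Big(-2s\,\frac{\|\nabla h\|_{L^2}^2}{\|h\|_{L^2}^2}\Big)\ \ge\ c_1e^{-C_2n^2s},
\]
so $\int_0^{n^{-2}}\|w\|_{L^2}^2\,ds\ge c_1e^{-C_2}n^{-2}$. By (w2), for $s\le n^{-2}$ the set $\Omega\setminus B_\rho(x_0)$ contributes at most $Ce^{-\delta^2n^2/4}$ to $\|w(s)\|_{L^2}^2$, which is negligible.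

\medskip
\noindent\textbf{Step 2: proof of \eqref{eq:small}.}
Let $v=u(\cdot\,;v_*)$, $u=u(\cdot\,;v_*+h)$ and $z=u-v-w$. Subtracting the integral equations, $z(t)=\int_0^tS(t-s)[f(u)-f(v)]\,ds$. Write
\[
f(u)-f(v)=az+[f(v+w)-f(v)],\qquad a=\int_0^1f'(v+w+\sigma z)\,d\sigma .
\]
Since $u=v+w+z$ and $v+w$ take values in $I$, we have $|a|\le\Lambda$ and $|f(v+w)-f(v)|\le\Lambda|w|$. Lemma~\ref{lem:linear}, \eqref{eq:weight} and (w1) give
\[
|z(t_0,x)|\le e^{\Lambda t_0}\Lambda\int_0^{t_0}\|w(s)\|\,(S(t_0-s)1)(x)\,ds\le C\,d(x)\,[n^{-2}+n^{-4}]\le Cn^{-2}d(x).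
\]
With (w3), this is \eqref{eq:small}.

\medskip
\noindent\textbf{Step 3: isolating the quadratic gain.}
The source $f(v+w)-f(v)$ contains a term linear in $w$, which has no sign and dominates $w^2$ pointwise when $w$ is small. Its main part is $f'(c)w$, since $v$ is close to $c$ where $w$ lives while $w$ is not small. The effect of $f'(c)w$ can be computed exactly: as $S(t-s)w(s)=w(t)$,
\[
\int_0^tS(t-s)\,f'(c)w(s)\,ds=f'(c)\,t\,w(t),
\]
and this is tiny at $t=t_0$ by (w3). So we subtract it: $y:=z-f'(c)\,t\,w$ satisfies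
\[
y(t)=\int_0^tS(t-s)[ay+F]\,ds,\qquad F=a\,f'(c)\,s\,w+\big[f(v+w)-f(v)-f'(c)w\big].
\]
Moreover
\[
f(v+w)-f(v)-f'(c)w=\big[f(c+w)-f(c)-f'(c)w\big]+w\int_0^1[f'(v+\sigma w)-f'(c+\sigma w)]\,d\sigma .
\]
By \eqref{eq:touch} and $|w|\le r$, the first bracket on the right is at least $\gamma w^2$; this is the only place where \eqref{eq:touch} is used, and it holds for both signs of $h$. The arguments of $f'$ are in $I$, because $|c|\le\|v_*\|\le R$. On $B_\rho(x_0)$, where $v_*=c$,
\[
|v(s)-c|\le\beta(s):=\|v(s)-v_*\|\to0\quad\text{as }s\to0,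
\]
so the integral is at most $\omega(\beta(s))$ in absolute value; outside the ball we only use that it is at most $2\Lambda$. Therefore $F\ge\gamma w^2-e_n(s)$ on $\Omega$, with
\[
e_n(s)=\Lambda|f'(c)|\,s\,\|w(s)\|+\|w(s)\|\,\omega(\beta(s))+2\Lambda\sup_{\Omega\setminus B_\rho(x_0)}|w(s,\cdot)| .
\]

\medskip
\noindent\textbf{Step 4: the errors are of lower order.} We show that
\begin{equation}\label{eq:errors}
\int_0^{t_0}e_n\,ds=o(n^{-2}),\qquad \sup_{[t_0/2,t_0]}e_n=O(n^{-4}).
\end{equation}
The second statement holds by (w1), since $e_n(s)\le C\|w(s)\|$. For the first we integrate the three terms. By (w1),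
\[
\int_0^{t_0}s\|w\|\,ds\le C_1\int_0^1\frac{s\,ds}{(1+n^2s)^2}=C_1n^{-4}\int_0^{n^2}\frac{\sigma\,d\sigma}{(1+\sigma)^2}\le C_1n^{-4}\log(1+n^2).
\]
For the other two we split at $s=1/n$ and use that, by (w1), $\int_{1/n}^1\|w\|\,ds\le C_1n^{-2}(1+n)^{-1}\le C_1n^{-3}$. This gives
\[
\int_0^{t_0}\|w\|\,\omega(\beta)\,ds\le C_1n^{-2}\sup_{s\le1/n}\omega(\beta(s))+2\Lambda C_1n^{-3}=o(n^{-2}),
\]
and, by (w2) for $s\le1/n$,
\[
\int_0^{t_0}\sup_{\Omega\setminus B_\rho(x_0)}|w|\,ds\le n^{-1}2^{N/2}r\,e^{-\delta^2n/8}+C_1n^{-3}=o(n^{-2}).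
\]

\medskip
\noindent\textbf{Step 5: lower bound at $t_0$.}
Let $y_1,y_2$ be the bounded solutions of \eqref{eq:mild} with the same $a$, zero initial value, and sources $\gamma w^2$ and $e_n$, respectively. The function $y-y_1+y_2$ has source $F-\gamma w^2+e_n\ge0$, so $y\ge y_1-y_2$ by Lemma~\ref{lem:linear}. By the lower bound of that lemma, (H3) with $K=\overline{B_\rho(x_0)}$ and times in $[t_0/2,t_0]$, and (w4), as soon as $n^{-2}\le t_0/2$,
\[
y_1(t_0,x)\ge e^{-\Lambda t_0}\gamma\int_0^{t_0/2}S(t_0-s)[w(s)^2](x)\,ds\ge e^{-\Lambda t_0}\gamma c_K\,d(x)\int_0^{n^{-2}}\!\!\int_{B_\rho(x_0)}w^2\,dx\,ds\ge2\kappa_1n^{-2}d(x)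
\]
for some $\kappa_1>0$. By the upper bound of the lemma, \eqref{eq:weight} and \eqref{eq:errors}, $y_2(t_0,x)\le o(n^{-2})\,d(x)$. Since $u-v=w+z=(1+f'(c)t_0)w+y$ at time $t_0$, (w3) gives, for large $n$,
\begin{equation}\label{eq:gain}
u(t_0;\,v_*\pm h_n)\ \ge\ u(t_0;\,v_*)+\tfrac{\kappa_1}2\,n^{-2}d(x).
\end{equation}

\medskip
\noindent\textbf{Step 6: conclusion.}
By Corollary~\ref{cor:diff} and \eqref{eq:dbound}, subtracting $\varepsilon_n\psi$ from $v_*\pm h_n$ lowers the solution at time $t_0$ by at most $e^{\Lambda t_0}\varepsilon_nS(t_0)\psi\le C_3\varepsilon_nd(x)$, where $C_3$ depends neither on $\eta$ nor on $n$. Likewise $u(t_0;v_*+\varepsilon_n\psi)\le u(t_0;v_*)+C_3\varepsilon_nd(x)$. So \eqref{eq:gain} implies \eqref{eq:jump} if $\eta$ is chosen with $2C_3\eta\le\kappa_1/2$.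
\end{proof}

\section{Plateaus}\label{sec:plateau}

To apply Proposition~\ref{prop:osc} at the threshold we need a segment that crosses the threshold and all of whose members equal $c$ on a common ball. Given two initial values on the two sides of the threshold, we overwrite both by $c$ near a point $x_0$. This could move them to the wrong side. But changing an initial value on a ball of radius $2\rho$ changes the solution at a positive time only by $O(\rho^N)\,d(x)$, and if we first add a fixed nonnegative bump (or subtract one), this creates room of the order $d(x)$.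

\begin{lemma}\label{lem:plateau}
Let $c\in\mathbb R$, $x_0\in\Omega$, and $P,Q,\psi_0\in C_0(\Omega)$ with $\psi_0\ge0$, $\psi_0\not\equiv0$ and $Q\le P+\psi_0$. For $\rho>0$ with $\overline{B_{2\rho}(x_0)}\subset\Omega$ let $\zeta_\rho\in C_c(B_{2\rho}(x_0))$, $0\le\zeta_\rho\le1$, $\zeta_\rho=1$ on $B_\rho(x_0)$, and
\[
p=(1-\zeta_\rho)(P+\psi_0)+\zeta_\rho c,\qquad q=(1-\zeta_\rho)Q+\zeta_\rho c .
\]
Then $q\le p$, and $p=q=c$ on $B_\rho(x_0)$. If $R\ge\|P\|+\|Q\|+\|\psi_0\|+|c|$ and $0<t_0\le\tau(R)$, there is $\kappa>0$ such that, for all small $\rho$,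
\begin{equation}\label{eq:plateau}
u(t_0;p)\ge u(t_0;P)+\kappa d,\qquad u(t_0;Q-\psi_0)+\kappa d\le u(t_0;q)\le u(t_0;Q+\psi_0)-\kappa d .
\end{equation}
\end{lemma}

\begin{proof}
We have $p-q=(1-\zeta_\rho)(P+\psi_0-Q)\ge0$. All initial values in \eqref{eq:plateau}, as well as $P+\psi_0$ and $Q$, have norm at most $R$. Let $\Lambda=\max_{|s|\le R+1}|f'(s)|$. By Corollary~\ref{cor:diff}, adding $\psi_0$ to $P$, $Q$ or $Q-\psi_0$ raises the solution at time $t_0$ by at least $e^{-\Lambda t_0}S(t_0)\psi_0$. By (H3), with $K\subset\Omega$ a closed ball on which $\psi_0$ is bounded below by a positive constant, this is at least $2\kappa d$ for some $\kappa>0$ that does not depend on $\rho$. On the other hand, by Corollary~\ref{cor:diff} and \eqref{eq:L1bound}, replacing $P+\psi_0$ by $p$, or $Q$ by $q$, changes the solution at time $t_0$ by at most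
\[
e^{\Lambda t_0}S(t_0)|p-P-\psi_0|\le C\|p-P-\psi_0\|_{L^1}\,d,\qquad\text{respectively}\qquad e^{\Lambda t_0}S(t_0)|q-Q|\le C\|q-Q\|_{L^1}\,d .
\]
Both differences are supported in $B_{2\rho}(x_0)$ and bounded by $2R$, so both changes are at most $C\rho^Nd\le\kappa d$ for small $\rho$. Hence
\begin{align*}
u(t_0;p)&\ge u(t_0;P+\psi_0)-\kappa d\ge u(t_0;P)+\kappa d,\\
u(t_0;q)&\ge u(t_0;Q)-\kappa d\ge u(t_0;Q-\psi_0)+\kappa d,\\
u(t_0;q)&\le u(t_0;Q)+\kappa d\le u(t_0;Q+\psi_0)-\kappa d.\qedhere
\end{align*}
\end{proof}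

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

\noindent\textbf{Part (i).} By reflection it suffices to treat $\mathcal B_+$. Since $\mathcal B_+\ne\emptyset$, $f$ is not concave by Lemma~\ref{lem:order}(c). Take $c,\gamma,r$ from Lemma~\ref{lem:touch}.

\emph{Two plateau data on the two sides of the threshold.} Let $P\in\mathcal B_+$ and $Q_0\notin\mathcal B_+$. Replacing $P$ by $\max(P,Q_0)$, which is in $\mathcal B_+$ by Lemma~\ref{lem:order}(b), we may assume $Q_0\le P$. Fix $x_0\in\Omega$ and $0\le\psi_0\in C_c^\infty(\Omega)$, $\psi_0\not\equiv0$, and put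
\[
Q=Q_0-\psi_0,\qquad R_0=\|P\|+\|Q\|+\|\psi_0\|+|c|,\qquad R=3R_0+r,\qquad t_0=\tau(R).
\]
Lemma~\ref{lem:plateau} applies, since $Q\le P+\psi_0$. For some small $\rho$ it gives $q\le p$, both equal to $c$ on $B_\rho(x_0)$, with
\[
u(t_0;p)\ge u(t_0;P),\qquad u(t_0;q)\le u(t_0;Q+\psi_0)=u(t_0;Q_0).
\]
By Lemma~\ref{lem:order}(a),(b), the first inequality and $P\in\mathcal B_+$ give $p\in\mathcal B_+$; the second one and $Q_0\notin\mathcal B_+$ give $q\notin\mathcal B_+$.

\emph{The threshold.} Let $\psi=p-q\ge0$ and let $v_*=q+\theta_*\psi$ be the threshold from Lemma~\ref{lem:threshold}. Since $\psi=0$ and $q=c$ on $B_\rho(x_0)$, also $v_*=c$ there. As $\|p\|,\|q\|\le R_0$, and $v_*$ lies on the segment between $q$ and $p$, we have $\|v_*\|+\|\psi\|+r\le R_0+2R_0+r=R$. So Proposition~\ref{prop:osc} applies to $v_*$, $\psi$, $R$, $t_0$.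

\emph{Crossing it.} Let $n$ be large. Since $v_*+\varepsilon_n\psi\in\mathcal B_+$, also $u(t_0;v_*+\varepsilon_n\psi)\in\mathcal B_+$. By \eqref{eq:jump} and Lemma~\ref{lem:order}(b), $u(t_0;v_*-\varepsilon_n\psi\pm h_n)\in\mathcal B_+$, and by Lemma~\ref{lem:order}(a),
\[
v_*-\varepsilon_n\psi+h_n\in\mathcal B_+\qquad\text{and}\qquad v_*-\varepsilon_n\psi-h_n\in\mathcal B_+ .
\]
Their midpoint $v_*-\varepsilon_n\psi$ is not in $\mathcal B_+$.

\medskip
\noindent\textbf{Part (ii).} Let $\emptyset\ne\mathcal B\ne C_0(\Omega)$.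

\emph{Case 1: $\mathcal B_+$ and $\mathcal B_-$ are both nonempty.} Here order alone suffices. Let $p\in\mathcal B_+$, $m\in\mathcal B_-$, $g\in\mathcal G$, and write $2g-p-m=\varphi^+-\varphi^-$ with the positive and negative parts $\varphi^\pm\ge0$, which are in $C_0(\Omega)$. By Lemma~\ref{lem:order}(b), $p+\varphi^+\in\mathcal B_+$ and $m-\varphi^-\in\mathcal B_-$. Their midpoint is $g\in\mathcal G$.

\emph{Case 2: only one of them is nonempty.} By reflection let $\mathcal B_-=\emptyset$. Then $\mathcal B=\mathcal B_+$, and (i) gives two elements of $\mathcal B$ with midpoint outside $\mathcal B_+=\mathcal B$, that is, in $\mathcal G$.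

In particular $\mathcal B$ is not convex, while $\emptyset$ and $C_0(\Omega)$ are. \qed

\begin{remark}\label{rem:connected}
Connectedness of $\Omega$ is used only in (H3). If $\Omega$ is a bounded smooth open set with components $\Omega_1,\dots,\Omega_k$, Theorem~\ref{thm:main}(ii) still holds: the equation decouples, so $\mathcal G=\prod_i\mathcal G(\Omega_i)$, where $\mathcal G(\Omega_i)$, $\mathcal B(\Omega_i)$ denote the sets for $\Omega_i$. If $\mathcal G,\mathcal B\neq\emptyset$, then all $\mathcal G(\Omega_i)$ are nonempty and some $\mathcal B(\Omega_j)$ is nonempty. Fix elements of $\mathcal G(\Omega_i)$ for $i\ne j$ and apply Theorem~\ref{thm:main}(ii) on $\Omega_j$.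
\end{remark}

\section{Convexity of the set of global initial values}\label{sec:global}

We prove Theorem~\ref{thm:global}. The assumption on ordered elements is automatic in the case mentioned there: if $\mathcal B_-=\emptyset$, then $\mathcal G=C_0(\Omega)\setminus\mathcal B_+$ is closed under decreasing the initial value by Lemma~\ref{lem:order}(b), so if it is nonempty it contains distinct ordered elements. If $\mathcal B_+=\emptyset$, reflect.

\medskip
\noindent\textbf{If $f$ is convex or concave, then $\mathcal G$ is convex.} By reflection let $f$ be convex, so $\mathcal B_-=\emptyset$ by Lemma~\ref{lem:order}(c). Let $g_1,g_2\in\mathcal G$ with solutions $u_1,u_2$, let $\lambda\in[0,1]$, and let $u$ be the solution starting from $\lambda g_1+(1-\lambda)g_2$. The function $W=\lambda u_1+(1-\lambda)u_2$ satisfies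
\[
W_t-\Delta W=\lambda f(u_1)+(1-\lambda)f(u_2)\ge f(W),
\]
so $u\le W$ as long as $u$ exists. If the lifetime $T$ of $u$ were finite, $u$ would be bounded above on $[0,T)$, so its initial value would be in $\mathcal B_-=\emptyset$, a contradiction.

\medskip
\noindent\textbf{If $\mathcal G$ is convex, then $f$ is convex or concave.} It suffices to show: \emph{if $\mathcal B_+\ne\emptyset$ and $f$ is not convex, then $\mathcal G$ is not convex.} Indeed, the reflected statement is that if $\mathcal B_-\ne\emptyset$ and $f$ is not concave, then $\mathcal G$ is not convex, and at least one of $\mathcal B_\pm$ is nonempty. (The assumption on $g_1,g_2$ is invariant under reflection.)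

The strategy is that of Section~\ref{sec:proof}, turned upside down: around a value near which $f$ lies \emph{below} a parabola that touches it there and bends downward relative to the tangent, an oscillation \emph{lowers} the solution, so it carries two initial values just above the threshold of $\mathcal B_+$ below it. The new difficulty is that leaving $\mathcal B_+$ does not suffice: the new data must not fall into $\mathcal B_-$. This is where the two ordered elements of $\mathcal G$ enter. They allow us to keep the perturbed solutions above a global one.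

\emph{The reversed oscillation estimate.} Since $f$ is not convex, Lemma~\ref{lem:touch} applied to $-f$ gives $c,\gamma,r$ with $f(c+s)\le f(c)+f'(c)s-\gamma s^2$ for $|s|\le r$. Then $\tilde f(s)=-f(-s)$ satisfies \eqref{eq:touch} at $-c$ with the same $\gamma,r$:
\[
\tilde f(-c+s)=-f(c-s)\ge-f(c)+f'(c)s+\gamma s^2=\tilde f(-c)+\tilde f'(-c)s+\gamma s^2 .
\]
So Proposition~\ref{prop:osc} for $\tilde f$, $-c$, $-v_*$ gives, for any $v_*,\psi,R,t_0$ as there and for all large $n$,
\begin{equation}\label{eq:jumpdown}
u(t_0;\,v_*+\varepsilon_n\psi\pm h_n)\ \le\ u(t_0;\,v_*-\varepsilon_n\psi),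
\end{equation}
together with \eqref{eq:small}.

\emph{Plateau data and threshold.} Fix $x_0\in\Omega$. Let $g_1\le g_2$ be distinct elements of $\mathcal G$, and let $P\in\mathcal B_+$ with $P\ge g_2$ (replace any element $P$ of $\mathcal B_+$ by $\max(P,g_2)$). Put
\[
Q=\tfrac12(g_1+g_2),\quad \psi_0=\tfrac12(g_2-g_1),\quad R_0=\|P\|+\|Q\|+\|\psi_0\|+|c|,\quad R=3R_0+r,\quad t_0=\tau(R).
\]
Then $Q\le g_2\le P+\psi_0$, while $Q-\psi_0=g_1$ and $Q+\psi_0=g_2$. For a suitable small $\rho$, Lemma~\ref{lem:plateau} gives $q\le p$, both equal to $c$ on $B_\rho(x_0)$, with $u(t_0;p)\ge u(t_0;P)$, hence $p\in\mathcal B_+$, and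
\begin{equation}\label{eq:sandwich}
u(t_0;g_1)+\kappa d\ \le\ u(t_0;q)\ \le\ u(t_0;g_2).
\end{equation}
An initial value that lies between two elements of $\mathcal G$ is in $\mathcal G$, because by Lemma~\ref{lem:order}(b) it is in neither $\mathcal B_+$ nor $\mathcal B_-$. So $u(t_0;q)\in\mathcal G$ and $q\in\mathcal G$; in particular $q\notin\mathcal B_+$. Let $\psi=p-q$ and let $v_*=q+\theta_*\psi$ be the threshold from Lemma~\ref{lem:threshold}. As in Section~\ref{sec:proof}, $v_*=c$ on $B_\rho(x_0)$ and $\|v_*\|+\|\psi\|+r\le R$, so \eqref{eq:jumpdown} and \eqref{eq:small} are available.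

\emph{Conclusion.} Let $n$ be large. Since $v_*-\varepsilon_n\psi\notin\mathcal B_+$, \eqref{eq:jumpdown} and Lemma~\ref{lem:order}(a),(b) give $v_*+\varepsilon_n\psi\pm h_n\notin\mathcal B_+$. On the other hand, by comparison, \eqref{eq:small}, $v_*\ge q$ and \eqref{eq:sandwich},
\begin{align*}
u(t_0;\,v_*+\varepsilon_n\psi\pm h_n)&\ge u(t_0;\,v_*\pm h_n)\ge u(t_0;\,v_*)-Cn^{-2}d\\
&\ge u(t_0;\,q)-Cn^{-2}d\ge u(t_0;\,g_1)+(\kappa-Cn^{-2})\,d\ \ge\ u(t_0;\,g_1).
\end{align*}
Since $u(t_0;g_1)\in\mathcal G$, Lemma~\ref{lem:order}(a),(b) gives $v_*+\varepsilon_n\psi\pm h_n\notin\mathcal B_-$. So both initial values $v_*+\varepsilon_n\psi\pm h_n$ are in $\mathcal G$, while their midpoint $v_*+\varepsilon_n\psi$ is in $\mathcal B_+$. Thus $\mathcal G$ is not convex. \qed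

\begin{thebibliography}{9}

\bibitem{LSU}
Ladyzhenskaya, Solonnikov, and Ural'ceva,
\emph{Linear and Quasilinear Equations of Parabolic Type}.

\bibitem{SP}
\emph{Structural Properties of the Set},
\texttt{https://www.ljll.math.upmc.fr/\~{}cazenave/85.pdf}.

\end{thebibliography}

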